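\title{Non-uniqueness for the optimal two-phase conductor in a ball}

\begin{abstract}
Two isotropic conductors, of conductivities $\alpha<\beta$, are to be distributed in a ball of $\mathbb{R}^d$ in prescribed volumes so as to minimize the first Dirichlet eigenvalue. We show that the optimal distribution need not be unique: for every $d\ge3$ and every sufficiently large contrast $\beta/\alpha$ there is a volume for which two different radially symmetric minimizers exist, and for $d=3$ any contrast $\beta/\alpha\ge10^9$ suffices. We also show that for $d\ge2$ every minimizer is radially symmetric, and that for contrasts close to $1$ the minimizer is unique for all volumes.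
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $\Omega\subset\mathbb{R}^d$ be a bounded domain, let $0<\alpha<\beta$ and $0<m<|\Omega|$. Fill a measurable set $B\subset\Omega$ with a good conductor, of conductivity $\beta$, and the rest $A=\Omega\setminus B$ with a poor one, of conductivity $\alpha$. With $\sigma=\alpha\chi_A+\beta\chi_B$, let $\lambda(B)$ be the first eigenvalue of
\[
-\operatorname{div}(\sigma\nabla u)=\lambda u\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,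
\]
that is,
\[
\lambda(B)=\min_{u\in H^1_0(\Omega)\setminus\{0\}}\frac{\int_\Omega\sigma|\nabla u|^2\,dx}{\int_\Omega u^2\,dx}.
\]
This eigenvalue is simple, and its eigenfunction, the \emph{ground state}, is unique once normalized by $u>0$ in $\Omega$ and $\int_\Omega u^2\,dx=1$. The number $\lambda(B)$ is the slowest exponential rate at which solutions of $\partial_tw=\operatorname{div}(\sigma\nabla w)$ with zero boundary values decay, so making it small means insulating the body as well as possible. We study
\begin{equation}\label{eq:problem}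
\inf\{\lambda(B): B\subset\Omega\text{ measurable},\ |B|=m\}.
\end{equation}
A \emph{minimizer} (or classical solution) is a set $B$ with $|B|=m$ that attains the infimum. Sets are always identified when they differ by a null set.

When $\Omega$ is a ball, problem \eqref{eq:problem} has at least one radially symmetric minimizer; this is a result of Alvino, Trombetti and Lions \cite{ATL} and Conca, Mahadevan and Sanz \cite{CMS}. The question of uniqueness, posed in \cite{Benasque}, is the following. Let $d\ge2$ and let $\Omega$ be a ball. Do any two minimizers of \eqref{eq:problem}, radially symmetric or not, coincide up to a null set, for every choice of $d$, of the radius, of $0<\alpha<\beta$ and of $0<m<|\Omega|$?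

\subsection{Results}
From now on $\Omega$ is a ball centered at the origin, and $K=\beta/\alpha>1$ is the \emph{contrast}. The answer to the question is no.

\begin{theorem}[Non-uniqueness]\label{thm:nonunique}
Let $d\ge3$. There are $K_d<\infty$ and $0<c_d<C_d$ such that for every ball $\Omega$ and all $0<\alpha<\beta$ with $K\ge K_d$ there is $m\in(0,|\Omega|)$, with
\[
c_dK^{-d/2}\le1-\frac{m}{|\Omega|}\le C_dK^{-d/2},
\]
for which \eqref{eq:problem} has two radially symmetric minimizers that differ on a set of positive measure. For $d=3$ one may take $K_3=10^9$.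
\end{theorem}

Two further results, which the negative answer does not need, describe how uniqueness cannot fail.

\begin{theorem}[Radial rigidity]\label{thm:radial}
For $d\ge2$ and all admissible parameters, every minimizer of \eqref{eq:problem} is radially symmetric up to a null set.
\end{theorem}

\begin{theorem}[Uniqueness at low contrast]\label{thm:low}
For every $d\ge2$ there is $k_d>1$ such that, if $\beta/\alpha\le k_d$, then for every radius and every $m\in(0,|\Omega|)$ problem \eqref{eq:problem} has exactly one minimizer up to null sets, and its set $A$ is a concentric shell $\{\rho<|x|<r\}$.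
\end{theorem}

Thus for $d\ge3$ uniqueness for all $m$ holds at low contrast and fails at high contrast. The case $d=2$ beyond Theorem~\ref{thm:low}, and intermediate contrasts for $d\ge3$, are not settled here.

\subsection{Why one expects uniqueness, and why it fails}
Let $B$ be a minimizer with ground state $u$, and let $B'$ be a competitor with conductivity $\sigma'$. Then $\int\sigma|\nabla u|^2=\lambda(B)\le\lambda(B')\le\int\sigma'|\nabla u|^2$, so the poor conductor sits where $|\nabla u|$ is largest. When $K$ is close to $1$, the function $u$ is close to the ground state $u_0$ of the homogeneous ball, and $|\nabla u_0|$ vanishes at the center, rises to a single peak at an interior radius $r_*$, and then decreases (Lemma~\ref{lem:peak}). One expects $A$ to be a shell around $r_*$, determined by its volume. In the ball, a non-radial minimizer would produce others by rotation; once this is excluded, uniqueness is the natural guess. On the other hand, $\lambda$ is a minimum of functionals linear in $\sigma$, hence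 a concave function of $\sigma$, and nothing in the structure of \eqref{eq:problem} forces the minimizer of a concave function to be unique.

At high contrast a second strategy competes with the shell. Take the unit ball, $\beta=1$, and give the poor conductor the volume of a ball of small radius $\ell$. Let $\lambda_0$ be the first Dirichlet eigenvalue of the Laplacian. Concentrated at the center, the poor conductor traps the eigenfunction, and $1/\lambda\ge K\ell^2/\lambda_0$. Spread over a \emph{radial} set that stays at a fixed distance from the center, it forms thin layers, which raise $1/\lambda$ above $1/\lambda_0$ by at most a constant times $K\ell^d$. Trapping takes over when $K\ell^2$ is of order one. For $d\ge3$ the quantity $K\ell^d$ is then of order $K^{1-d/2}$, which is small, so a radial optimal set away from the center still sees nearly the homogeneous ground state and must avoid a fixed annulus on the rising side of the peak. As $\ell$ grows the optimal set moves from one side of this annulus to the other,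 and it can do so only by a jump. At the jump there are two minimizers.

Section~\ref{sec:flux} rewrites the radial problem so that the resistivity $1/\sigma$ enters linearly. Section~\ref{sec:scales} proves the bounds just quoted and carries out the competition by hand for two explicit sets in $\mathbb{R}^3$. Section~\ref{sec:optimal} describes optimal radial sets, and Sections~\ref{sec:nonunique}, \ref{sec:symm} and~\ref{sec:low} prove the three theorems.

\section{The radial problem in terms of the flux}\label{sec:flux}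

\subsection{Normalization}
Scaling $x$ and dividing $\sigma$ by $\beta$ multiply $\lambda$ by a constant and change neither $K$ nor $m/|\Omega|$. We therefore take $\Omega$ to be the unit ball, $\beta=1$ and $\alpha=1/K$, and we work with the resistivity $a=1/\sigma=1+(K-1)\chi_A\in\{1,K\}$. Let $\omega_d=|\Omega|$, let $d\nu=r^{d-1}\,dr$ on $(0,1)$, and let $H=L^2((0,1),\nu)$ with norm $\|\cdot\|$ and inner product $\langle\cdot,\cdot\rangle$. For measurable $E\subset(0,1)$ put
\[
B_E=\{x\in\Omega:|x|\notin E\},\qquad a_E=1+(K-1)\chi_E .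
\]
The poor conductor then has volume $d\omega_d\,\nu(E)$, and the constraint $|B_E|=m$ reads $\nu(E)=v$, where
\[
v=\frac{|\Omega|-m}{d\omega_d}\in\Big(0,\frac1d\Big),\qquad \ell=(dv)^{1/d}\in(0,1),\qquad 1-\frac m{|\Omega|}=\ell^d .
\]
The number $\ell$ is the radius of the ball that has the volume of $A$; thus $\nu((0,\ell))=v$. Throughout, $d\ge2$.

\subsection{The operators $T$ and $L_a$}
Suppose that $a$ and $u$ are radial and $-\operatorname{div}(a^{-1}\nabla u)=\lambda u$. Integrating over the ball of radius $r$ gives $-a^{-1}u'(r)\,r^{d-1}=\lambda\int_0^ru\,d\nu$: the outward flux density is obtained from $u$ by an operator that does not depend on $a$. Integrating once more from the boundary recovers $u$. This suggests the definitions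
\[
Tw(r)=r^{1-d}\int_0^rw\,d\nu,\qquad T^*f(s)=\int_s^1f(r)\,dr\qquad(w,f\in H),
\]
in terms of which the eigenvalue equation is $u=\lambda T^*aTu$. With respect to $\nu$ the operator $T$ has kernel $\mathsf{t}(r,s)=r^{1-d}\chi_{\{s<r\}}$, and $\iint \mathsf{t}^2\,d\nu\,d\nu=\int_0^1r^{2-2d}\frac{r^d}{d}\,r^{d-1}\,dr=\frac1{2d}$. So $T$ is Hilbert--Schmidt, in particular compact, and Fubini's theorem shows that $T^*$ is its adjoint. The Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:pointwise}
|Tw(r)|^2\le\tfrac1d\,r^{2-d}\|w\|^2 .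
\end{equation}
For measurable $a:(0,1)\to[1,K]$ let
\[
L_a=T^*aT,\qquad \Psi(a)=\|L_a\|=\max_{\|w\|=1}\int a\,(Tw)^2\,d\nu .
\]
The operator $L_a$ is compact, self-adjoint and nonnegative, and it depends linearly and monotonically on $a$. Hence $\Psi$ is convex and $L_1\le L_a\le KL_1$. From \eqref{eq:pointwise} and $r^{2-d}\,d\nu=r\,dr$ we obtain, for two such functions $a,b$,
\begin{equation}\label{eq:normbound}
|\Psi(a)-\Psi(b)|\le\|L_a-L_b\|=\sup_{\|w\|=1}\Big|\int(a-b)(Tw)^2\,d\nu\Big|\le\frac1d\int_0^1|a-b|\,r\,dr .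
\end{equation}
By the spectral theorem, $\Psi(a)$ is the largest eigenvalue of $L_a$, and a unit vector attains the maximum defining $\Psi(a)$ exactly when it is an eigenfunction for this eigenvalue. We call such functions \emph{top eigenfunctions}.

\begin{lemma}[Ground state and flux]\label{lem:ground}
Let $a:(0,1)\to[1,K]$ be measurable and $\lambda=1/\Psi(a)$. The eigenvalue $\Psi(a)$ is simple, with an eigenfunction $u>0$ on $(0,1)$, $\|u\|=1$. This $u$ is nonincreasing and Lipschitz on $[0,1]$, and $u(1)=0$. The \emph{flux} $g=Tu$ is $C^1$ on $(0,1]$ and continuous on $[0,1]$ with $g(0)=0$, and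
\begin{gather}
u'=-\lambda ag\ \text{ a.e.},\qquad g'=u-\frac{d-1}{r}\,g,\label{eq:ode}\\
0<g(s)\le\frac{u(0)}d\,s,\qquad u(0)\Big(1-\frac\lambda d\int_0^sa\,r\,dr\Big)\le u(s)\le\Big(\frac d{s^d}\Big)^{1/2}\qquad(0<s\le1).\label{eq:bounds}
\end{gather}
If $a=a_E$, then $\lambda=\lambda(B_E)$, and $u(|x|)$ is a multiple of the ground state.
\end{lemma}

\begin{proof}
\emph{Simplicity.} Let $w$ be a top eigenfunction. Since $|Tw|\le T|w|$, we have $\langle L_a|w|,|w|\rangle\ge\langle L_aw,w\rangle$, so $|w|$ is a top eigenfunction too. If $w\ge0$ is a top eigenfunction, then $w(s)=\lambda\int_s^1aTw\,dr$ with $Tw\ge0$ and $Tw>0$ near $r=1$, so $w>0$ on $(0,1)$. If a top eigenfunction $w$ changed sign, $|w|+w$ and $|w|-w$ would be nonzero nonnegative top eigenfunctions, hence positive, with product zero. So every top eigenfunction has a strict sign, no two are orthogonal, and the eigenspace has dimension one.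

\emph{The equations.} The identity $u(s)=\lambda\int_s^1ag\,dr$ shows that $u$ is nonincreasing and locally absolutely continuous on $(0,1]$, that $u(1)=0$ and that $u'=-\lambda ag$. Differentiating $r^{d-1}g=\int_0^ru\,d\nu$ gives the second equation. Monotonicity gives $u(s)^2s^d/d\le\|u\|^2=1$, the last bound in \eqref{eq:bounds}.

\emph{Boundedness.} Suppose $u\le Cr^{-p}$ with $0<p<d$ and $p\ne2$. Then $g\le\frac C{d-p}r^{1-p}$, and $u(s)\le\lambda K\frac{C}{d-p}\int_s^1r^{1-p}\,dr$ is bounded if $p<2$ and at most $C's^{-(p-2)}$ if $p>2$. Start from $p=\frac d2+\frac14$, which is allowed by the bound just proved, is less than $d$ and is not an integer. After finitely many steps $u$ is bounded. Now $g(r)\le u(0)r/d$ by monotonicity, so $u'$ is bounded, and $u(0)-u(s)=\lambda\int_0^sag\,dr\le\frac{\lambda u(0)}d\int_0^sa\,r\,dr$.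

\emph{The Dirichlet problem.} The function $u(|x|)$ is Lipschitz on $\overline\Omega$ and vanishes on $\partial\Omega$, so it lies in $H^1_0(\Omega)$. For $\psi\in C_c^\infty(\Omega)$, write $x=r\xi$ with $\xi\in S^{d-1}$ and integrate by parts in $r$; the boundary terms vanish because $r^{d-1}g$ vanishes at $0$ and $\psi$ at $r=1$:
\[
\int_\Omega a^{-1}\nabla u\cdot\nabla\psi\,dx=-\lambda\int_{S^{d-1}}\!\int_0^1r^{d-1}g\,\partial_r\psi\,dr\,d\xi=\lambda\int_{S^{d-1}}\!\int_0^1u\,\psi\,r^{d-1}\,dr\,d\xi=\lambda\int_\Omega u\psi\,dx .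
\]
So for $a=a_E$ the function $u(|x|)$ is a positive Dirichlet eigenfunction with eigenvalue $\lambda$. Eigenfunctions for different eigenvalues are orthogonal in $L^2(\Omega)$, and two positive functions are not; hence $\lambda=\lambda(B_E)$.
\end{proof}

Among radial sets, minimizing $\lambda$ is therefore the same as maximizing $\Psi(a_E)$. We write $u_a$, $g_a$ when the coefficient needs to be named, and $u_0,g_0$ and $\lambda_0=1/\Psi(1)$ for $a\equiv1$. Since $L_a\ge L_1$, we always have $\lambda\le\lambda_0$.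

\subsection{Stability}
Let $\gamma_b$ be the spectral gap of $L_b$, that is, $\Psi(b)$ minus the maximum of $\langle L_bz,z\rangle$ over unit vectors $z\perp u_b$. It is positive because $L_b$ is compact and $\Psi(b)$ is simple. Put $\gamma=\gamma_1$, a constant that depends only on $d$.

\begin{lemma}\label{lem:stab}
For measurable $a,b:(0,1)\to[1,K]$,
\[
\|u_a-u_b\|^2\le\frac2{\gamma_b}\big(\Psi(b)-\Psi(a)+\|L_a-L_b\|\big).
\]
In particular, with $\varepsilon=\|L_a-L_1\|$ and $0<\eta\le1$,
\begin{equation}\label{eq:stab}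
\sup_{[\eta,1]}|g_a-g_0|^2\le\frac{2\,\eta^{2-d}}{d\gamma}\,\varepsilon .
\end{equation}
\end{lemma}

\begin{proof}
Write $u_a=cu_b+z$ with $z\perp u_b$. Then $c=\langle u_a,u_b\rangle\in[0,1]$ and $\|z\|^2=1-c^2$, so
\[
\Psi(a)-\|L_a-L_b\|\le\langle L_bu_a,u_a\rangle\le c^2\Psi(b)+(\Psi(b)-\gamma_b)(1-c^2)=\Psi(b)-\gamma_b(1-c^2),
\]
and $\|u_a-u_b\|^2=2(1-c)\le2(1-c^2)$. For $b=1$ use $\Psi(1)\le\Psi(a)$ and apply \eqref{eq:pointwise} to $g_a-g_0=T(u_a-u_0)$.
\end{proof}

\subsection{The homogeneous flux}
By \eqref{eq:ode} with $a\equiv1$, the functions $u_0$ and $g_0$ are smooth on $(0,1]$, and $|\nabla u_0|=\lambda_0g_0$.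

\begin{lemma}[One peak]\label{lem:peak}
There is $r_*\in(0,1)$ such that $g_0'>0$ on $(0,r_*)$, $g_0'<0$ on $(r_*,1]$ and $g_0''(r_*)<0$.
\end{lemma}

\begin{proof}
Differentiating the second equation in \eqref{eq:ode} and inserting the first gives
\[
(r^{d-1}g_0')'=r^{d-1}\Big(\frac{d-1}{r^2}-\lambda_0\Big)g_0 .
\]
Let $\bar r=((d-1)/\lambda_0)^{1/2}$. Since $g_0>0$, the function $r^{d-1}g_0'$ increases strictly for $r\le\bar r$ and decreases strictly for $r\ge\bar r$. It tends to $0$ as $r\to0$, because $g_0'$ is bounded by \eqref{eq:ode} and \eqref{eq:bounds}; so it is positive for $0<r\le\min(\bar r,1)$. At $r=1$ it equals $-(d-1)g_0(1)<0$. Hence $\bar r<1$, and $g_0'$ has exactly one zero $r_*\in(\bar r,1)$, where it changes sign and $g_0''(r_*)=\big(\frac{d-1}{r_*^2}-\lambda_0\big)g_0(r_*)<0$.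
\end{proof}

The peak comes from the spreading term $-\frac{d-1}rg$, and this is where $d\ge2$ enters: for $d=1$ the second equation in \eqref{eq:ode} would read $g'=u\geq 0$.

\begin{lemma}\label{lem:mono}
If $a=1$ a.e.\ on $(0,\eta)$ with $\eta\le r_*$, then $g_a$ is strictly increasing on $[0,\eta]$.
\end{lemma}

\begin{proof}
Let $u=u_a$, $g=g_a$, $\tau=(\lambda/\lambda_0)^{1/2}\le1$ and $\tilde u(r)=u_0(\tau r)$. A change of variables gives $\tilde g(r):=T\tilde u(r)=g_0(\tau r)/\tau$, and $\tilde u'=-\tau\lambda_0g_0(\tau r)=-\lambda\tilde g$. On $(0,\eta)$ both pairs therefore solve $u'=-\lambda g$, $(r^{d-1}g)'=r^{d-1}u$. For $W=r^{d-1}(u\tilde g-\tilde ug)$ this gives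
\[
W'=r^{d-1}\big(-\lambda g\tilde g+u\tilde u+\lambda\tilde gg-\tilde uu\big)=0,
\]
and $W\to0$ as $r\to0$, so $W=0$. As $\tilde u>0$ on $[0,\eta]$, we get $(u/\tilde u)'=\lambda(u\tilde g-\tilde ug)/\tilde u^2=0$. Thus $u$ is a positive multiple of $\tilde u$ on $[0,\eta]$, and $g$ is the same multiple of $g_0(\tau r)/\tau$, which increases strictly because $\tau\eta\le r_*$.
\end{proof}

\begin{example}[$d=3$]\label{ex:d3}
If $L_1w=k^{-2}w$ with $k>0$, then $r^2w'=-k^2\int_0^rw\,d\nu$ and $w(1)=0$, so $z=rw$ solves $z''=-k^2z$, $z(1)=0$. Moreover $rz'-z=r^2w'\to0$ as $r\to0$, which forces $z(0)=0$. Hence $k=n\pi$, and conversely each $\sin(n\pi r)/r$ is an eigenfunction. Therefore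
\[
\lambda_0=\pi^2,\qquad\gamma=\frac1{\pi^2}-\frac1{4\pi^2}=\frac3{4\pi^2},\qquad u_0=\sqrt2\,\frac{\sin\pi r}r,\qquad g_0=\sqrt2\,\frac{\sin\pi r-\pi r\cos\pi r}{(\pi r)^2}.
\]
At $r=2/\pi$ we find $g_0'=u_0-\pi g_0=\frac{\sqrt2\pi}4(\sin2+2\cos2)>0$, since $\sin2>0.909$ and $\cos2>-0.417$. So $r_*>2/\pi>0.63$.
\end{example}

\section{Core against shell}\label{sec:scales}

Testing $L_{a_E}$ with $u_0$ and $L_1$ with the eigenfunction $u$ of $L_{a_E}$ gives
\begin{equation}\label{eq:twosided}
\frac1{\lambda_0}+(K-1)\int_Eg_0^2\,d\nu\le\Psi(a_E)\le\frac1{\lambda_0}+(K-1)\int_Eg^2\,d\nu .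
\end{equation}
As long as $g$ is close to $g_0$, the best place for $E$ is the peak of $g_0$, and the center, where $g_0$ vanishes, is the worst. The next lemma says at which scales this picture holds and at which it breaks down. Fix $s_0\in(0,1]$ with $\lambda_0s_0^2\le d/2$, and let $C_0=2(d/s_0^d)^{1/2}$.

\begin{lemma}[Scales]\label{lem:scales}
Let $\nu(E)=v=\ell^d/d$ and $\varepsilon=\|L_{a_E}-L_1\|$.
\begin{enumerate}
\item[(a)] If $E=(0,\ell)$, then $\Psi(a_E)\ge K\ell^2/\lambda_0$.
\item[(b)] If $E\subset(\eta,1)$, then $\varepsilon\le K\eta^{2-d}\ell^d/d^2$.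
\item[(c)] For every $E$, $\varepsilon\le K\ell^2/(2d)$. If $\lambda_0K\ell^2\le d/2$, then $u(0)\le C_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $w(r)=u_0(r/\ell)$ on $(0,\ell)$ and $w=0$ on $(\ell,1)$. Then $\|w\|^2=\ell^d$, and $Tw(r)=\ell g_0(r/\ell)$ on $(0,\ell)$, so $\int a_E(Tw)^2\,d\nu\ge K\ell^{d+2}\|g_0\|^2=K\ell^{d+2}/\lambda_0$.

(b) By \eqref{eq:normbound}, $\varepsilon\le\frac Kd\int_Er^{2-d}\,d\nu\le\frac Kd\,\eta^{2-d}v$.

(c) Since $\nu(E)=\nu((0,\ell))$ and $r^{2-d}$ is nonincreasing,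
\[
\int_Er\,dr-\frac{\ell^2}2=\int(\chi_E-\chi_{(0,\ell)})\,(r^{2-d}-\ell^{2-d})\,d\nu\le0 ,
\]
and \eqref{eq:normbound} gives the first claim. Also $\frac{\lambda}d\int_0^{s_0}a_E\,r\,dr\le\frac{\lambda_0}{2d}(s_0^2+K\ell^2)\le\frac12$, so \eqref{eq:bounds} gives $u(0)\le2u(s_0)\le C_0$.
\end{proof}

\begin{remark}
Part (b) is a statement about radial sets only. If $A$ is any ball of radius $\ell$ inside $\Omega$, with center $x_0$, the test function $u_0(|x-x_0|/\ell)$, extended by zero, gives $1/\lambda\ge K\ell^2/\lambda_0$ wherever $x_0$ lies.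
\end{remark}

\begin{example}[A tie in $\mathbb{R}^3$]\label{ex:tie}
Let $d=3$, $K\ge200$, $0<\ell\le\frac1{10}$, and compare the core $E_c=(0,\ell)$ with the shell $E_s=\big(\frac12,(\frac18+\ell^3)^{1/3}\big)$. Both have measure $\ell^3/3$, and $E_s\subset(\frac12,r_*)$ by Example~\ref{ex:d3}.

\emph{If $K\ell^2\le\frac17$, the shell wins.} We may take $s_0=\frac13$, so $C_0=18$, and $\pi^2/7\le\frac32$. For the core, Lemma~\ref{lem:scales}(c) and \eqref{eq:bounds} give $g\le6r$. On the shell, $g_0^2\ge g_0(\frac12)^2=32/\pi^4$. By \eqref{eq:twosided},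
\[
\Psi(a_{E_c})\le\frac1{\pi^2}+(K-1)\frac{36}5\,\ell^5<\frac1{\pi^2}+(K-1)\frac{32}{3\pi^4}\,\ell^3\le\Psi(a_{E_s}),
\]
because $\frac{36}5\ell^2\le0.072$ and $\frac{32}{3\pi^4}>0.1$.

\emph{If $K\ell^2\ge2$, the core wins.} By parts (a) and (b) of the lemma, and since $\frac29\ell\le\frac1{45}<\frac1{2\pi^2}$,
\[
\Psi(a_{E_c})\ge\frac{K\ell^2}{\pi^2}\ge\frac1{\pi^2}+\frac{K\ell^2}{2\pi^2}>\frac1{\pi^2}+\frac29K\ell^3\ge\Psi(a_{E_s}).
\]
Both values are continuous in $\ell$ by \eqref{eq:normbound}, and $\ell=(2/K)^{1/2}$ is at most $\frac1{10}$. So the two sets tie at some $\ell$ with $\frac17<K\ell^2<2$.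
\end{example}

The example does not yet prove non-uniqueness. At the tie a third set could beat both candidates, and as $\ell$ grows the true optimal set could slide continuously from the peak to the center. To rule this out we need to know what optimal sets look like and how they depend on $v$.

\section{Optimal sets}\label{sec:optimal}

The characteristic functions of sets of measure $v$ do not form a compact family in any topology that is useful here, so we pass to their weak-$*$ limits. For $0<v<1/d$ let
\[
\mathcal A_v=\Big\{1+(K-1)\theta:\ 0\le\theta\le1,\ \int\theta\,d\nu=v\Big\},\qquad\Phi(v)=\sup_{a\in\mathcal A_v}\Psi(a).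
\]
The set $\mathcal A_v$ is convex, bounded and weak-$*$ closed in $L^\infty(\nu)=L^1(\nu)^*$, and $L^1(\nu)$ is separable, so $\mathcal A_v$ is weak-$*$ sequentially compact. A set $E$ with $\nu(E)=v$ is \emph{optimal} (for $v$) if $\Psi(a_E)=\Phi(v)$.

\begin{lemma}\label{lem:weak}
If $1\le a_n\le K$ and $a_n\to a$ weak-$*$, then $\|L_{a_n}-L_a\|\to0$ and $\Psi(a_n)\to\Psi(a)$.
\end{lemma}

\begin{proof}
By Fubini's theorem $L_a$ has the kernel $k_a(s,s')=\int_{\max(s,s')}^1a\,r^{1-d}\,dr$ with respect to $\nu$. For $s,s'>0$ this is the integral of $a$ against a function in $L^1(\nu)$, so $k_{a_n}\to k_a$ pointwise. Moreover $0\le k_{a_n}\le Kk_1$, and $k_1(s,s')=\int \mathsf{t}(r,s)\mathsf{t}(r,s')\,d\nu(r)$ is square integrable by the Cauchy--Schwarz inequality, with norm at most $\frac1{2d}$. Dominated convergence gives convergence in Hilbert--Schmidt norm.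
\end{proof}

\begin{lemma}[No mixtures; level sets]\label{lem:bang}
Let $0<v<1/d$.
\begin{enumerate}
\item[(a)] $\Phi(v)$ is attained, and every maximizer in $\mathcal A_v$ has the form $a_E$.
\item[(b)] If $E$ is optimal with flux $g$, there is $c>0$, the \emph{level} of $E$, with $\{g>c\}\subset E\subset\{g\ge c\}$ up to null sets. Moreover $\int_Eg^2\,d\nu\ge\int_{E'}g^2\,d\nu$ whenever $\nu(E')=v$.
\end{enumerate}
\end{lemma}

\begin{proof}
A maximizer $a=1+(K-1)\theta$ exists by compactness and Lemma~\ref{lem:weak}. Let $u,g$ belong to $a$. For every $b\in\mathcal A_v$,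
\begin{equation}\label{eq:linear}
\int bg^2\,d\nu=\langle L_bu,u\rangle\le\Psi(b)\le\Psi(a)=\int ag^2\,d\nu .
\end{equation}
So $\theta$ maximizes the linear functional $\vartheta\mapsto\int\vartheta g^2\,d\nu$ among all $0\le\vartheta\le1$ with $\int\vartheta\,d\nu=v$. Let $c=\inf\{t\ge0:\nu(g>t)\le v\}$. The function $t\mapsto \nu(g>t)$ is right-continuous and equals $1/d>v$ at $t=0$; hence $c>0$ and $\nu(g>c)\le v\le\nu(g\ge c)$. For admissible $\vartheta$,
\[
\int\vartheta g^2\,d\nu-c^2v=\int\vartheta\,(g^2-c^2)\,d\nu\le\int(g^2-c^2)_+\,d\nu,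
\]
with equality if and only if $\vartheta=1$ a.e.\ on $\{g>c\}$ and $\vartheta=0$ a.e.\ on $\{g<c\}$. Equality is possible: take for $\vartheta$ a suitable constant on $\{g=c\}$. So $\theta$ has this form, and (b) follows, its last claim being \eqref{eq:linear} with $b=a_{E'}$.

It remains to exclude intermediate values of $\theta$ on $\{g=c\}$, which may have positive measure. Suppose that $\{\epsilon<\theta<1-\epsilon\}$ has positive measure for some $\epsilon>0$. This set lies in $\{g=c\}$. Split it into two parts of equal $\nu$-measure, and add $\epsilon$ to $\theta$ on one part and $-\epsilon$ on the other. This gives $b\in\mathcal A_v$, $b\ne a$, with $\int bg^2\,d\nu=\int ag^2\,d\nu$. Then equality holds throughout \eqref{eq:linear}, so $u$ is a top eigenfunction of $L_b$ and $L_bu=\Psi(b)u=\Psi(a)u=L_au$. This means $\int_s^1(b-a)g\,dr=0$ for all $s$, and since $g>0$ we get $b=a$ a.e., a contradiction.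
\end{proof}

Since $g\le u(0)r/d$ and $c>0$, an optimal set avoids a neighborhood of the center. In particular the core of Example~\ref{ex:tie} is never optimal; it serves only as a competitor.

\begin{lemma}[Compactness]\label{lem:compact}
Let $v_n\to v\in(0,1/d)$ and let $E_n$ be optimal for $v_n$, with flux $g_n$. Along a subsequence, $\chi_{E_n}\to\chi_E$ in $L^1(\nu)$ with $E$ optimal for $v$, and $g_n$ converges uniformly on $[0,1]$ to the flux $g$ of $E$.
\end{lemma}

\begin{proof}
Let $\chi_{E_n}\to\theta$ weak-$*$ along a subsequence, and put $a_n=a_{E_n}$, $a=1+(K-1)\theta\in\mathcal A_v$. Given $b=1+(K-1)\vartheta\in\mathcal A_v$, define $\vartheta_n=\frac{v_n}v\vartheta$ if $v_n\le v$ and $\vartheta_n=\vartheta+\frac{v_n-v}{1/d-v}(1-\vartheta)$ if $v_n>v$. Then $b_n=1+(K-1)\vartheta_n\in\mathcal A_{v_n}$ and $b_n\to b$ uniformly. By Lemma~\ref{lem:weak}, $\Psi(a)=\lim\Psi(a_n)\ge\lim\Psi(b_n)=\Psi(b)$. So $a$ is a maximizer, and $\theta=\chi_E$ with $E$ optimal by Lemma~\ref{lem:bang}(a). Because the limit is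 a characteristic function, the convergence is strong:
\[
\int|\chi_{E_n}-\chi_E|\,d\nu=\int_E(1-\chi_{E_n})\,d\nu+\int_{(0,1)\setminus E}\chi_{E_n}\,d\nu\to0 .
\]
Lemmas~\ref{lem:stab} and~\ref{lem:weak} give $u_n\to u$ in $H$, and \eqref{eq:pointwise} gives $g_n\to g$ uniformly on $[\eta,1]$ for each $\eta>0$. Near the center, choose $s\in(0,1]$ with $\lambda_0Ks^2\le d$. Then \eqref{eq:bounds} gives $u_n(0)\le2(d/s^d)^{1/2}$, hence $0\le g_n\le Cr$ with $C$ independent of $n$, and likewise for $g$. The convergence is therefore uniform on $[0,1]$.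
\end{proof}

\begin{proposition}\label{prop:reduction}
The infimum in \eqref{eq:problem} equals $1/\Phi(v)$, and the radial minimizers are exactly the sets $B_E$ with $E$ optimal for $v$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ground}, $\lambda(B_E)=1/\Psi(a_E)\ge1/\Phi(v)$ whenever $\nu(E)=v$, with equality exactly for optimal $E$, and optimal sets exist by Lemma~\ref{lem:bang}(a). No non-radial set does better. This follows from the existence of a radial minimizer \cite{ATL,CMS}; it is also proved, independently, in Proposition~\ref{prop:comparison} below.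
\end{proof}

\section{Non-uniqueness at high contrast}\label{sec:nonunique}

In this section $d\ge3$. Fix radii $0<\eta_1<\eta_2<\eta_3<r_*$ depending only on $d$, and put
\[
\delta=g_0(\eta_3)-g_0(\eta_2)>0,\qquad\bar c=\tfrac12\big(g_0(\eta_2)+g_0(\eta_3)\big).
\]
Fix $\ell_0>0$ with
\begin{equation}\label{eq:ell0}
\Big(\frac{\ell_0}{\eta_1}\Big)^{d-2}\le\frac{d^2}{2\lambda_0},\qquad\ell_0^d<r_*^d-\eta_3^d ,
\end{equation}
and let $v_0=\ell_0^d/d<1/d$. The first condition can be met because $d\ge3$; it will make the core win at $v_0$. The second says $\nu((\eta_3,r_*))>v_0$. Call an optimal set $E$ \emph{inner} if $E\cap(0,\eta_1)$ has positive measure, and \emph{outer} if $E\cap(0,\eta_2)$ is null. No set is both. We show that for large $K$ every optimal set is one or the other, that small volumes give outer sets and $v_0$ gives inner sets, and that neither type can converge to the other.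

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=9,yscale=5]
\fill[gray!25] (0.25,0) rectangle (0.3333,0.68);
\draw[->] (0,0) -- (1.05,0) node[right] {$r$};
\draw[->] (0,0) -- (0,0.72);
\draw[thick] (0,0) -- plot[domain=0.06:1,samples=50,smooth] (\x,{1.4142*(sin(180*\x)-3.14159*\x*cos(180*\x))/(9.8696*\x*\x)}) node[right] {$g_0$};
\draw[dashed] (0,0.507) node[left] {$\bar c$} -- (1,0.507);
\draw[dotted] (0.5,0) -- (0.5,0.573) (0.663,0) -- (0.663,0.617);
\draw[very thick] (0.5,0) -- (0.663,0);
\foreach \p/\q in {0.25/\eta_1,0.3333/\eta_2,0.5/\eta_3,0.663/r_*,1/1} \node[below] at (\p,0) {$\q$};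
\end{tikzpicture}
\caption{The flux $g_0$ of the homogeneous ball for $d=3$, with $\eta_1=\frac14$, $\eta_2=\frac13$, $\eta_3=\frac12$. A flux that is uniformly close to $g_0$ lies below the level $\bar c$ on $[\eta_1,\eta_2]$ (shaded) and above it on $[\eta_3,r_*]$. An optimal set is a superlevel set of its flux; if it is too small to fill $[\eta_3,r_*]$, it misses the shaded zone.}
\label{fig:zone}
\end{figure}

\subsection{The forbidden zone}

\begin{lemma}[Exclusion]\label{lem:excl}
Let $v\le v_0$, let $E$ be optimal with flux $g$, and suppose $|g-g_0|<\delta/2$ on $[\eta,1]$ for some $\eta\in(0,\eta_2]$. Then $E\cap\{g<\bar c\}$ is null, and $g<\bar c$ on $[\eta,\eta_2]$.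
\end{lemma}

\begin{proof}
Since $g_0$ increases on $[0,r_*]$, we have $g<g_0(\eta_2)+\delta/2=\bar c$ on $[\eta,\eta_2]$ and $g>g_0(\eta_3)-\delta/2=\bar c$ on $[\eta_3,r_*]$; see Figure~\ref{fig:zone}. As $\nu((\eta_3,r_*))>\nu(E)$, a subset of $(\eta_3,r_*)$ of positive measure lies outside $E$, and there $g\le c$ a.e.\ by Lemma~\ref{lem:bang}(b). So $c>\bar c$, and $E\subset\{g\ge c\}$.
\end{proof}

To apply the lemma we need $L_{a_E}$ close to $L_1$. For a set that is not inner, the bound $K\ell^d$ of Lemma~\ref{lem:scales}(b) is not small a priori. It becomes small because such a set must beat the core, and this caps $K\ell^2$.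

\begin{lemma}[Dichotomy]\label{lem:dich}
Suppose that
\begin{equation}\label{eq:K}
K\ell_0^2>2,\qquad\frac{2^{1+d/2}}{d^3\gamma}\,\eta_1^{4-2d}\,K^{1-d/2}<\frac{\delta^2}4 .
\end{equation}
Let $0<v\le v_0$ and let $E$ be optimal. Then $E$ is inner or outer. If $E$ is outer, $K\ell^2\le2$. If $v=v_0$, then $E$ is inner.
\end{lemma}

\begin{proof}
Let $E$ be optimal and not inner, so $E\subset(\eta_1,1)$ up to a null set. By Lemma~\ref{lem:scales}(b), the inequality $\ell\le\ell_0$ and \eqref{eq:ell0},
\[
\varepsilon=\|L_{a_E}-L_1\|\le\frac{K\ell^2}{d^2}\Big(\frac\ell{\eta_1}\Big)^{d-2}\le\frac{K\ell^2}{2\lambda_0}.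
\]
By optimality and Lemma~\ref{lem:scales}(a), $\frac{K\ell^2}{\lambda_0}\le\Psi(a_E)\le\frac1{\lambda_0}+\frac{K\ell^2}{2\lambda_0}$, that is, $K\ell^2\le2$. For $v=v_0$ this contradicts \eqref{eq:K}. Outer sets are not inner, so the second and third claims are proved. Next, $K\ell^d=(K\ell^2)^{d/2}K^{1-d/2}\le2^{d/2}K^{1-d/2}$, so $\varepsilon\le d^{-2}\eta_1^{2-d}2^{d/2}K^{1-d/2}$. By \eqref{eq:stab} and \eqref{eq:K}, $|g-g_0|<\delta/2$ on $[\eta_1,1]$. Lemma~\ref{lem:excl} shows that $E\cap[\eta_1,\eta_2]$ is null, so $E$ is outer.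
\end{proof}

Both conditions in \eqref{eq:K} hold for large $K$, because $d\ge3$, and they persist when $K$ increases. Let $K_d$ be such that \eqref{eq:K} holds for $K\ge K_d$.

\begin{lemma}[Small volumes]\label{lem:small}
There is $c_0>0$, depending only on $d$, such that if $v\le v_0$ and $K\ell^2\le c_0$, every optimal set is outer.
\end{lemma}

\begin{proof}
Estimate \eqref{eq:stab} degenerates at the center, so we treat a neighborhood of the center separately. Choose $\eta_0\in(0,\eta_2]$ with $C_0\eta_0/d<\bar c$, and then $c_0>0$ with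
\[
\lambda_0c_0\le\frac d2,\qquad\frac{2\eta_0^{2-d}}{d\gamma}\cdot\frac{c_0}{2d}<\frac{\delta^2}4 .
\]
Let $E$ be optimal and $K\ell^2\le c_0$. By Lemma~\ref{lem:scales}(c) and \eqref{eq:bounds}, $g\le C_0r/d<\bar c$ on $(0,\eta_0]$. By Lemma~\ref{lem:scales}(c) and \eqref{eq:stab}, $|g-g_0|<\delta/2$ on $[\eta_0,1]$. Lemma~\ref{lem:excl} gives $g<\bar c$ on $[\eta_0,\eta_2]$, hence on $(0,\eta_2]$, and shows that $E$ misses this interval.
\end{proof}

\subsection{The jump}

\begin{proof}[Proof of Theorem~\ref{thm:nonunique}]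
Fix $K\ge K_d$ and choose $v_1\in(0,v_0)$ with $K(dv_1)^{2/d}\le c_0$. Let $\mathcal V_{\rm in}$ and $\mathcal V_{\rm out}$ be the sets of $v\in[v_1,v_0]$ for which an inner, respectively an outer, optimal set exists. By Lemmas~\ref{lem:bang}(a) and~\ref{lem:dich} they cover $[v_1,v_0]$ and $v_0\in\mathcal V_{\rm in}$. By Lemma~\ref{lem:small}, $v_1\in\mathcal V_{\rm out}$.

\emph{$\mathcal V_{\rm out}$ is closed.} If $v_n\to v$ and $E_n$ are outer, the limit $E$ from Lemma~\ref{lem:compact} satisfies $\nu(E\cap(0,\eta_2))=\lim\nu(E_n\cap(0,\eta_2))=0$.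

\emph{$\mathcal V_{\rm in}$ is closed.} Let $v_n\to v$, let $E_n$ be inner with fluxes $g_n$ and levels $c_n$, and let $E$, $g$ be the limits from Lemma~\ref{lem:compact}. The difficulty is that the measure of $E_n\cap(0,\eta_1)$ might tend to zero. By Lemma~\ref{lem:dich}, $E$ is inner, and we are done, or outer. Suppose it is outer, and fix $\eta'\in(\eta_1,\eta_2)$. Then $\nu(E_n\cap(0,\eta_2))\to0$, so for large $n$ the set $(\eta',\eta_2)\setminus E_n$ has positive measure, and so does $E_n\cap(0,\eta_1)$. Lemma~\ref{lem:bang}(b) gives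
\[
\min_{[\eta',\eta_2]}g_n\le c_n\le\max_{[0,\eta_1]}g_n ,
\]
and by uniform convergence $\min_{[\eta',\eta_2]}g\le\max_{[0,\eta_1]}g$. But $a_E=1$ on $(0,\eta_2)$ and $\eta_2<r_*$, so $g$ is strictly increasing on $[0,\eta_2]$ by Lemma~\ref{lem:mono}, and the inequality reads $g(\eta')\le g(\eta_1)$, which is false. This is the step that needs the gap $\eta_1<\eta_2$.

The interval $[v_1,v_0]$ is connected and is the union of two nonempty closed sets, so there is $v\in\mathcal V_{\rm in}\cap\mathcal V_{\rm out}$. For this $v$ take an inner set $E_{\rm in}$ and an outer set $E_{\rm out}$. By Proposition~\ref{prop:reduction}, $B_{E_{\rm in}}$ and $B_{E_{\rm out}}$ are radial minimizers for the same $m$, and they differ on a subset of $\{|x|<\eta_1\}$ of positive measure. Lemma~\ref{lem:small} applied to $E_{\rm in}$ and Lemma~\ref{lem:dich} applied to $E_{\rm out}$ give $c_0<K\ell^2\le2$. Since $1-m/|\Omega|=\ell^d$, the bounds hold with $c_d=c_0^{d/2}$ and $C_d=2^{d/2}$.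

\emph{The constant for $d=3$.} We use Example~\ref{ex:d3}. Take $\eta_1=\frac14$, $\eta_2=\frac13$, $\eta_3=\frac12<r_*$ and $\ell_0=\frac1{16}$. Then \eqref{eq:ell0} holds, since $\frac14\le\frac9{2\pi^2}$ and $16^{-3}<0.63^3-0.5^3$. Further,
\[
\delta=\sqrt2\Big[\frac4{\pi^2}-\frac9{\pi^2}\Big(\frac{\sqrt3}2-\frac\pi6\Big)\Big]=\frac{\sqrt2}{\pi^2}\Big(4-\frac{9\sqrt3}2+\frac{3\pi}2\Big)>0.13,
\]
so $\delta^2/4>0.004$. For $K\ge10^9$ we have $K\ell_0^2>2$, and the left side of the second condition in \eqref{eq:K} is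
\[
\frac{2^{5/2}}{27}\cdot\frac{4\pi^2}3\cdot16\,K^{-1/2}=\frac{256\sqrt2\,\pi^2}{81}K^{-1/2}<45\,K^{-1/2}<0.0015 .
\]
So $K_3=10^9$ is admissible.
\end{proof}

\begin{remark}
For $d=2$ the scales $K\ell^2$ and $K\ell^d$ coincide and the argument breaks twice. The first condition in \eqref{eq:ell0} becomes $\lambda_0\le2$, which is false because $1/\lambda_0=\|T\|^2\le\frac14$, and the factor $K^{1-d/2}$ in \eqref{eq:K} no longer decays.
\end{remark}

\section{Symmetrization and radial rigidity}\label{sec:symm}

Let $d\ge2$. We compare an arbitrary set $B$ with a radial problem. The ground state $u$ is replaced by the radial nonincreasing function with the same distribution, and the resistivity is averaged over the regions between level sets of $u$. The average takes values in $[1,K]$, so the comparison lands in the relaxed class $\mathcal A_v$. In the case of equality, Lemma~\ref{lem:bang}(a) says that no averaging took place, and this is the source of rigidity.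

\subsection{Tools}
The perimeter of a measurable set $X\subset\mathbb{R}^d$ is $P(X)=\sup\int_X\operatorname{div}\phi\,dx$, over $\phi\in C^1_c(\mathbb{R}^d;\mathbb{R}^d)$ with $|\phi|\le1$. If it is finite, the distributional gradient $D\chi_X$ is a vector measure whose total variation $|D\chi_X|$ has mass $P(X)$. These objects do not change when $X$ is modified on a null set, and for a ball $|D\chi_X|$ is the surface measure $\mathcal H^{d-1}$ on its boundary sphere. We use the following textbook facts.
\begin{itemize}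
\item \emph{Isoperimetric inequality.} If $|X|=\omega_dR^d$ with $0<R<\infty$, then $P(X)\ge d\omega_dR^{d-1}$, with equality only if $X$ is a ball up to a null set.
\item \emph{Coarea formula.} If $0\le w\in W^{1,1}(\mathbb{R}^d)$ and $f\ge0$ is Borel, then $\int f|\nabla w|\,dx=\int_0^\infty\!\int f\,d|D\chi_{\{w>\tau\}}|\,d\tau$.
\item A nondecreasing function $\Theta$ is differentiable a.e., and $\Theta(t)-\Theta(0)\ge\int_0^t\Theta'$. A locally Lipschitz function of one variable is the integral of its derivative and maps null sets to null sets.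
\end{itemize}

Let $|B|=m$, $\lambda=\lambda(B)$, let $u$ be the ground state extended by zero to $\mathbb{R}^d$, and $M=\operatorname{ess\,sup}u\in(0,\infty]$. Fix finite Borel representatives of $\nabla u$ and of $a=1/\sigma$, the latter with values in $\{1,K\}$ on $\mathbb{R}^d$. For $t\ge0$ put
\[
\mu(t)=|\{u>t\}|=\omega_dR(t)^d,\quad Q(t)=\int_{\{u>t\}}a\,dx,\quad J(t)=\lambda\int_{\{u>t\}}u\,dx,\quad P(t)=P(\{u>t\}).
\]
The functions $\mu$, $R$, $Q$ are nonincreasing and right-continuous, $R(0)=1$ because $u>0$ in $\Omega$, $R>0$ on $[0,M)$, and $R(t)\to0$ as $t\to\infty$. The coarea formula for $(u-t)_+$, whose gradient is $\chi_{\{u>t\}}\nabla u$, reads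
\begin{equation}\label{eq:coarea}
\int_{\{u>t\}}f|\nabla u|\,dx=\int_t^\infty\!\!\int f\,d|D\chi_{\{u>\tau\}}|\,d\tau\qquad(t\ge0).
\end{equation}

\subsection{Comparison}

\begin{proposition}\label{prop:comparison}
$\lambda(B)\ge1/\Phi(v)$ for every measurable $B\subset\Omega$ with $|B|=m$.
\end{proposition}

\begin{proof}
\emph{Step 1: an inequality on level sets.} Test the equation with $\min((u-t)_+,h)/h\in H^1_0(\Omega)$. By dominated convergence, for every $t\ge0$,
\begin{equation}\label{eq:J}
\frac1h\int_{\{t<u\le t+h\}}\sigma|\nabla u|^2\,dx=\lambda\int_\Omega u\,\frac{\min((u-t)_+,h)}h\,dx\to J(t)\qquad(h\downarrow0).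
\end{equation}
By \eqref{eq:coarea} with $f=1$, the identity $\sigma a=1$ and the Cauchy--Schwarz inequality,
\[
\Big(\frac1h\int_t^{t+h}P\Big)^2=\Big(\frac1h\int_{\{t<u\le t+h\}}|\nabla u|\Big)^2\le\frac1h\int_{\{t<u\le t+h\}}\sigma|\nabla u|^2\cdot\frac{Q(t)-Q(t+h)}h .
\]
Let $h\downarrow0$ at a Lebesgue point of $P$ where $Q$ is differentiable. With the isoperimetric inequality, for a.e.\ $t\in(0,M)$,
\begin{equation}\label{eq:level}
\big(d\omega_dR(t)^{d-1}\big)^2\le P(t)^2\le J(t)\,(-Q'(t)).
\end{equation}

\emph{Step 2: the radial function $U$.} For $r\in(0,1)$ let $U(r)=\sup\{t\ge0:R(t)>r\}$. By the right-continuity of $R$, $U(r)>t$ if and only if $R(t)>r$, so $\{U>t\}=(0,R(t))$ for $t\ge0$. Hence $U$ is positive and nonincreasing; it is right-continuous because these sets are open; and $U(|x|)$ has the same distribution function as $u$. Therefore $d\omega_d\|U\|^2=\int u^2=1$, and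
\begin{equation}\label{eq:JU}
J(t)=\lambda d\omega_d\int_0^{R(t)}U\,d\nu=\lambda d\omega_d\,R(t)^{d-1}\,TU(R(t)).
\end{equation}

\emph{Step 3: the radial coefficient $\hat a$.} For $t<t'$,
\[
\mu(t)-\mu(t')\le Q(t)-Q(t')\le K(\mu(t)-\mu(t')).
\]
So $Q=F\circ\mu$ for a function $F$ on the range of $\mu$ whose difference quotients lie in $[1,K]$. The closure of the range contains $0$ and $|\Omega|$. Extend $F$ to the closure by continuity, which gives $F(0)=0$, and linearly across the gaps; gaps correspond to levels $\{u=t\}$ of positive measure. The difference quotients stay in $[1,K]$, so $F$ is Lipschitz on $[0,|\Omega|]$ with $1\le F'\le K$ a.e. Put $\hat a(r)=F'(\omega_dr^d)$. The substitution $s=\omega_dr^d$, $ds=d\omega_d\,d\nu$, gives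
\begin{equation}\label{eq:Qa}
Q(t)=d\omega_d\int_0^{R(t)}\hat a\,d\nu\qquad(t\ge0).
\end{equation}
For $t=0$ this says $d\omega_d\int\hat a\,d\nu=|\Omega|+(K-1)|A|$, so $\hat a\in\mathcal A_v$.

\emph{Step 4: $U$ is a subsolution.} Let
\[
Y(r)=\lambda L_{\hat a}U(r)=\int_r^1k\,\hat a\;d\omega_d\,d\nu,\qquad k(\varrho)=\frac{\lambda\,TU(\varrho)}{d\omega_d\,\varrho^{d-1}},
\]
where $k$ is continuous and positive on $(0,1]$. We want $U\le Y$. Neither $R$ nor $Q$ is known to be absolutely continuous, so we integrate \eqref{eq:level} through the monotone function $\Theta(t)=Y(R(t))$ on $[0,M)$, for which only one inequality is needed. It is nondecreasing and $\Theta(0)=0$. By \eqref{eq:Qa}, for $t<t'$ the increment $\Theta(t')-\Theta(t)$ lies between the minimum and the maximum of $k$ on $[R(t'),R(t)]$, times $Q(t)-Q(t')$. At every point where $\mu$ is continuous and $Q$ is differentiable we get, using \eqref{eq:JU},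
\begin{equation}\label{eq:Theta}
\Theta'(t)=k(R(t))\,(-Q'(t))=\frac{J(t)\,(-Q'(t))}{(d\omega_dR(t)^{d-1})^2}.
\end{equation}
By \eqref{eq:level}, $\Theta'\ge1$ a.e., so $\Theta(t)\ge t$. If $0<t<U(r)$, then $R(t)>r$, hence $t<M$ and $Y(r)\ge Y(R(t))\ge t$. Thus $U\le Y$ on $(0,1)$. Multiplying by $U$ and integrating,
\begin{equation}\label{eq:chain}
\|U\|^2\le\lambda\langle L_{\hat a}U,U\rangle\le\lambda\Psi(\hat a)\|U\|^2\le\lambda\Phi(v)\|U\|^2 ,
\end{equation}
and $0<\|U\|<\infty$.
\end{proof}

\subsection{The case of equality}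
Equality in the isoperimetric inequality makes the level sets of $u$ balls, but nested balls need not be concentric. What centers them is that $|\nabla u|$ is constant on each level sphere. We obtain this in two stages: the flux $\sigma|\nabla u|$ is constant by equality in the Cauchy--Schwarz inequality, and $\sigma$ is constant because $\hat a$ takes only the extreme values.

\begin{proof}[Proof of Theorem~\ref{thm:radial}]
Let $B$ be a minimizer. By Proposition~\ref{prop:reduction}, $\lambda\Phi(v)=1$, and equality holds throughout \eqref{eq:chain}.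

\emph{Step 1: regularity of the distribution function.} Since $\Psi(\hat a)=\Phi(v)$, Lemma~\ref{lem:bang}(a) gives $\hat a\in\{1,K\}$ a.e. Since $\int U(Y-U)\,d\nu=0$ with $U>0$ and $Y\ge U$, we have $U=Y$ a.e., and then everywhere on $(0,1)$ because $U$ is right-continuous and $Y$ is continuous. So $U$ is a top eigenfunction of $L_{\hat a}$. By Lemma~\ref{lem:ground} it is Lipschitz on $[0,1]$ with $U'=-\lambda\hat a\,TU$, and $TU$ is continuous and positive on $(0,1]$. Thus $U$ decreases strictly from $U(0)=M<\infty$ to $U(1)=0$, and $\{U>t\}=(0,R(t))$ shows that $R$ is the inverse of $U$, a continuous bijection of $(0,M)$ onto $(0,1)$. As $|U'|\ge\lambda TU$ is bounded below on compact subsets of $(0,1)$, the functions $R$ and $\mu$ are locally Lipschitz on $(0,M)$. Finally $\Theta(t)=U(R(t))=t$, so by \eqref{eq:Theta} equality holds throughout \eqref{eq:level} for a.e.\ $t$.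

\emph{Step 2: level sets are balls.} For a.e.\ $t$, the set $\{u>t\}$ is a ball of radius $R(t)$ up to a null set; call its center $x(t)$. If one open ball is contained in another up to a null set, it is contained in its closure, so the distance of the centers is at most the difference of the radii. For arbitrary $t\in(0,M)$, choose good levels $t_n\downarrow t$. The centers $x(t_n)$ form a Cauchy sequence and $R(t_n)\to R(t)$, so the increasing union $\{u>t\}$ is again a ball. Hence $|x(t)-x(t')|\le|R(t)-R(t')|$ for all $t,t'\in(0,M)$, and $x(\cdot)$ is locally Lipschitz. Since $\{u>t\}\subset\Omega$, we have $|x(t)|\le1-R(t)\to0$ as $t\to0$. Let $S_t\subset\overline\Omega$ be the sphere of center $x(t)$ and radius $R(t)$. Formula \eqref{eq:coarea} becomes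
\begin{equation}\label{eq:coarea2}
\int_{\{u>t\}}f|\nabla u|\,dx=\int_t^M\!\!\int_{S_\tau}f\,d\mathcal H^{d-1}\,d\tau .
\end{equation}

\emph{Step 3: the flux is constant on $S_t$, and critical points are negligible.} Let $Z=\{\nabla u=0\}$. Taking $f=\chi_Z$ in \eqref{eq:coarea2} shows that $\nabla u\ne0$ $\mathcal H^{d-1}$-a.e.\ on $S_t$, for a.e.\ $t$. Taking $f=\sigma|\nabla u|$ and comparing with \eqref{eq:J} gives $J(t)=\int_{S_t}\sigma|\nabla u|$ for a.e.\ $t$. Taking $f=a/|\nabla u|$ off $Z$ and $f=0$ on $Z$ gives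
\[
Q(t)=Q_Z(t)+\int_t^M\!\!\int_{S_\tau}\frac a{|\nabla u|}\,d\mathcal H^{d-1}\,d\tau,\qquad Q_Z(t)=\int_{\{u>t\}\cap Z}a\,dx .
\]
The function $Q_Z$ is nonincreasing, so $-Q'(t)=\int_{S_t}a/|\nabla u|-Q_Z'(t)$ with $-Q_Z'\ge0$, for a.e.\ $t$. Since $\sigma a=1$,
\[
P(t)^2=\Big(\int_{S_t}1\Big)^2\le\int_{S_t}\sigma|\nabla u|\int_{S_t}\frac a{|\nabla u|}\le J(t)\,(-Q'(t))=P(t)^2 .
\]
Equality in the first inequality makes $\sigma|\nabla u|$ proportional to $a/|\nabla u|$, so $\sigma|\nabla u|$ is constant $\mathcal H^{d-1}$-a.e.\ on $S_t$. Equality in the second gives $Q_Z'(t)=0$, because $J(t)>0$. The increments of $Q_Z$ are at most $K$ times those of $\mu$, so $Q_Z$ is locally Lipschitz, hence constant on $(0,M)$, and $Q_Z(t)\le K\mu(t)\to0$ as $t\uparrow M$. So $Q_Z=0$, and letting $t\downarrow0$ shows that $Z\cap\Omega$ is null. Now \eqref{eq:coarea2} with $f=h/|\nabla u|$ off $Z$, applied to the positive and negative parts of a Borel function $h$ bounded on $\overline\Omega$, gives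
\begin{equation}\label{eq:deriv}
-\frac d{dt}\int_{\{u>t\}}h\,dx=\int_{S_t}\frac h{|\nabla u|}\,d\mathcal H^{d-1}\qquad\text{for a.e.\ }t .
\end{equation}

\emph{Step 4: $a$ is constant on $S_t$.} Let $N\subset(0,1)$ be the null set of radii $r$ at which $\hat a(r)\notin\{1,K\}$ or $\varrho\mapsto\int_0^\varrho\hat a\,d\nu$ does not have the derivative $\hat a(r)r^{d-1}$. We have $R(t)\in N$ only if $t\in U(N)$, which is null since $U$ is Lipschitz. For a.e.\ $t$ the chain rule applies to \eqref{eq:Qa} and to $\mu=\omega_dR^d$, and gives $Q'(t)=\hat a(R(t))\mu'(t)$. By \eqref{eq:deriv} with $h=a$ and $h=1$,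
\[
\int_{S_t}\frac{a-\hat a(R(t))}{|\nabla u|}\,d\mathcal H^{d-1}=0 .
\]
Since $\hat a(R(t))$ is an endpoint of $[1,K]$, the integrand does not change sign. Hence $a=\hat a(R(t))$ $\mathcal H^{d-1}$-a.e.\ on $S_t$, and by Step 3 $|\nabla u|$ is constant $\mathcal H^{d-1}$-a.e.\ on $S_t$.

\emph{Step 5: the balls are concentric.} The centroid of a ball and of its boundary sphere is the center. So $\int_{\{u>t\}}x\,dx=\mu(t)x(t)$, and \eqref{eq:deriv} with the coordinates of $x$ as $h$ gives, for a.e.\ $t$,
\[
(\mu x)'(t)=-\int_{S_t}\frac{x}{|\nabla u|}\,d\mathcal H^{d-1}=-x(t)\int_{S_t}\frac1{|\nabla u|}\,d\mathcal H^{d-1}=\mu'(t)\,x(t).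
\]
By the product rule $\mu x'=0$ a.e., and $\mu>0$. The locally Lipschitz function $x(\cdot)$ is therefore constant, equal to its limit $0$ at $t=0$.

Thus $S_t=\{|x|=R(t)\}$. The levels $t$ excluded in Step 4 form a null set, whose image under $R$ is null. So for a.e.\ $r\in(0,1)$ we have $a=\hat a(r)$ $\mathcal H^{d-1}$-a.e.\ on $\{|x|=r\}$. Integration in polar coordinates gives $a(x)=\hat a(|x|)$ a.e., and $B$ is radial.
\end{proof}

\section{Uniqueness at low contrast}\label{sec:low}

Let $d\ge2$ and $\kappa=K-1\in(0,1]$. By Theorem~\ref{thm:radial} and Proposition~\ref{prop:reduction}, it suffices to show that for small $\kappa$ and every $v\in(0,1/d)$ the optimal set is unique and is an interval. The difficulty is uniformity in $v$: for small $v$ the optimal sets are thin and lie near the peak, where the flux is nearly flat and distinguishes poorly between nearby sets. Below, $b_0,\dots,b_3,\kappa_1$ and $C$ are positive constants depending only on $d$, and $C$ may change from line to line. Fix $\eta\in(0,r_*)$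 with $\lambda_0\eta^2<1$ and $g_0(\eta)<g_0(1)$.

\subsection{The flux keeps a single nondegenerate peak}

\begin{lemma}\label{lem:uni}
There are $\kappa_1\in(0,1]$ and $b_0,b_1,b_2>0$ such that for $\kappa\le\kappa_1$ and every measurable $a:(0,1)\to[1,1+\kappa]$ the flux $g$ has the following properties: $g'>0$ on $(0,\eta]$; $g(\eta)<g(1)$; $g'$ is Lipschitz on $[\eta,1]$; there is $p\in(\eta,1)$ with
\begin{equation}\label{eq:uni}
g'(x)\ge b_2(p-x)\ \text{ on }[\eta,p],\qquad g'(x)\le-b_2(x-p)\ \text{ on }[p,1],\qquad g'(p)=0;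
\end{equation}
and $b_0\le g\le b_1$, $|g'|\le b_1$, $|g''|\le b_1$ on $[\eta,1]$, the last bound a.e. Moreover $\gamma_a\ge\gamma/2$.
\end{lemma}

\begin{proof}
For $0<r\le\eta$, the bound \eqref{eq:bounds} with $a\le2$ gives $u(r)\ge u(0)\big(1-\frac{\lambda_0r^2}d\big)>\frac{d-1}du(0)$, so $g'=u-\frac{d-1}rg\ge u-\frac{d-1}du(0)>0$.

Let $\kappa\to0$; all limits below are uniform in $a$ and in $x\in[\eta,1]$. From $L_1\le L_a\le(1+\kappa)L_1$ we get $\|L_a-L_1\|\le\kappa/\lambda_0$ and $\lambda_0/(1+\kappa)\le\lambda\le\lambda_0$. So $g\to g_0$ by \eqref{eq:stab}, then $\lambda ag\to\lambda_0g_0$, then $u=\int_x^1\lambda ag\,dr\to u_0$ and $g'=u-\frac{d-1}rg\to g_0'$. The function $g'$ is Lipschitz on $[\eta,1]$ because $u$ and $g/r$ are, and $g''=-\lambda ag-\frac{d-1}rg'+\frac{d-1}{r^2}g\to g_0''$ in $L^\infty$. This gives the bounds with $b_0,b_1$ and the inequality $g(\eta)<g(1)$ for small $\kappa$.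

By Lemma~\ref{lem:peak} there are $\zeta,b_2>0$ such that $I=[r_*-\zeta,r_*+\zeta]\subset(\eta,1)$, $g_0''\le-2b_2$ on $I$, $g_0'\ge2b_2$ on $[\eta,r_*-\zeta]$ and $g_0'\le-2b_2$ on $[r_*+\zeta,1]$. For small $\kappa$ the same holds for $g$ with $b_2$ in place of $2b_2$. Then $g'$ has exactly one zero $p$ in $I$. On $I$, \eqref{eq:uni} follows by integrating $g''\le-b_2$ from $p$; off $I$ it holds because $|x-p|\le1$.

By the min-max principle, the second eigenvalue $\Psi(a)-\gamma_a$ of $L_a$ is at most the maximum of $\langle L_az,z\rangle$ over unit vectors $z\perp u_0$, hence at most $(1+\kappa)(\frac1{\lambda_0}-\gamma)$. As $\Psi(a)\ge\frac1{\lambda_0}$, we get $\gamma_a\ge\gamma-\kappa/\lambda_0\ge\gamma/2$ for $\kappa\le\gamma\lambda_0/2$.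
\end{proof}

Let $\kappa\le\kappa_1$ and let $E$ be optimal with level $c$. The flux increases strictly on $[0,p]$ and decreases strictly on $[p,1]$, so its level sets have at most two points and $E=\{g>c\}$ by Lemma~\ref{lem:bang}(b). Here $0<c<\max g$, since $\nu(E)>0$. As $g(0)=0$,
\[
E=(\rho,r),\qquad0<\rho<p<r\le1,\qquad g(\rho)=c,\qquad\text{and }g(r)=c\text{ if }r<1 .
\]

\subsection{Two optimal shells}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Suppose that $E_i=(\rho_i,r_i)$, $i=1,2$, are distinct optimal sets for the same $v$ and $\kappa\le\kappa_1$, with data $u_i,g_i,c_i$. Since $r_1^d-\rho_1^d=r_2^d-\rho_2^d$, we may assume $\rho_1<\rho_2$ and $r_1<r_2\le1$. As $r_1<1$, we have $g_1(\rho_1)=g_1(r_1)\ge g_1(1)>g_1(\eta)$, and so $\rho_1>\eta$. Put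
\[
h=\chi_{E_2}-\chi_{E_1},\qquad D=\int|h|\,d\nu>0,\qquad\Delta=r_2-\rho_1\in(0,1],\qquad S=\int h\,(g_2^2-g_1^2)\,d\nu .
\]
Then $\int h\,d\nu=0$, and $h$ vanishes outside $[\rho_1,r_2]\subset[\eta,1]$. Each set is the best one for its own flux, so $S\ge0$, and the curvature of the peak makes this quantitative. On the other hand $g_2-g_1$ is of order $\kappa$. We show that both bounds on $S$ carry the same factor $D^2\Delta$.

\emph{Lower bound.} Let $f=g_1^2$ and let $p$ be the peak of $g_1$. On $[\eta,1]$, Lemma~\ref{lem:uni} gives $b_2|x-p|\le|g_1'(x)|\le b_1|x-p|$, hence $2b_0b_2|x-p|\le|f'(x)|\le2b_1^2|x-p|$, and by integration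
\[
b_0b_2(x-p)^2\le f(p)-f(x)\le b_1^2(x-p)^2 .
\]
Since $f(\rho_1)=f(r_1)$, this gives $p-\rho_1\le C(r_1-p)$. For $x\in[r_1,1]$ we then have $x-\rho_1\le(x-p)+C(r_1-p)\le(1+C)(x-p)$ and $x+r_1-2p\ge x-p$, so with $b_3=b_0b_2/(1+C)$
\[
c_1^2-f(x)=\int_{r_1}^x(-f')\ge b_0b_2\big[(x-p)^2-(r_1-p)^2\big]=b_0b_2(x-r_1)(x+r_1-2p)\ge b_3(x-r_1)(x-\rho_1).
\]
By Lemma~\ref{lem:bang}(b) for $E_2$, $\int hg_2^2\,d\nu\ge0$. Using $\int h\,d\nu=0$ and $g_1>c_1$ on $E_1$,
\[
S\ge-\int hf\,d\nu=\int_{E_1\setminus E_2}(f-c_1^2)\,d\nu+\int_{E_2\setminus E_1}(c_1^2-f)\,d\nu\ge\int_{E_2\setminus E_1}(c_1^2-f)\,d\nu .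
\]
The set $E_2\setminus E_1$ is the interval from $\max(r_1,\rho_2)$ to $r_2$. Its length $L$ satisfies $L\le\Delta$ and $D=2\nu(E_2\setminus E_1)\le2L$. On its right half, $x-r_1\ge L/2$ and $x-\rho_1\ge\Delta-L/2\ge\Delta/2$, and this half has $\nu$-measure at least $\eta^{d-1}L/2$. Hence
\begin{equation}\label{eq:lower}
S\ge b_3\cdot\frac L2\cdot\frac\Delta2\cdot\eta^{d-1}\frac L2\ge\frac{b_3\eta^{d-1}}{32}\,D^2\Delta .
\end{equation}

\emph{Upper bound.} Let $q$ be $g_2$ or $g_1+g_2$, so that $|q|,|q'|\le2b_1$ on $[\eta,1]$. The function $T^*(hq)(s)=\int_{(s,1)}h\,q\,r^{1-d}\,d\nu$ vanishes for $s\ge r_2$, and it is at most $CD$ in modulus on $(\rho_1,r_2)$, an interval of $\nu$-measure at most $\Delta$. On $(0,\rho_1]$ the bound $CD$ alone would lose the factor $\Delta$. The volume constraint recovers it: since $\int h\,d\nu=0$ and $qr^{1-d}$ is Lipschitz on $[\eta,1]$,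
\[
|T^*(hq)(s)|=\Big|\int h\,\big(qr^{1-d}-q(\rho_1)\rho_1^{1-d}\big)\,d\nu\Big|\le CD\Delta\qquad(s\le\rho_1).
\]
Therefore $\|T^*(hq)\|^2\le CD^2\Delta+CD^2\Delta^2\le CD^2\Delta$.

Let $\Lambda=\Phi(v)$, the common top eigenvalue of $L_{a_{E_1}}$ and $L_{a_{E_2}}$. Write $u_2=\langle u_1,u_2\rangle u_1+z$ with $z\perp u_1$. Then
\[
(\Lambda-L_{a_{E_1}})z=(\Lambda-L_{a_{E_1}})u_2=(L_{a_{E_2}}-L_{a_{E_1}})u_2=\kappa\,T^*(hg_2).
\]
Pairing with $z$ and using the gap bound of Lemma~\ref{lem:uni} gives $\frac\gamma2\|z\|^2\le\kappa\|T^*(hg_2)\|\,\|z\|$. As in the proof of Lemma~\ref{lem:stab}, $\|u_2-u_1\|^2\le2\|z\|^2$. Therefore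
\begin{equation}\label{eq:upper}
S=\langle h(g_1+g_2),T(u_2-u_1)\rangle\le\|T^*(h(g_1+g_2))\|\,\|u_2-u_1\|\le C\kappa\,D^2\Delta .
\end{equation}

Since $D^2\Delta>0$, inequalities \eqref{eq:lower} and \eqref{eq:upper} give $\kappa\ge b_3\eta^{d-1}/(32C)$. Choose $k_d>1$ with $k_d-1\le\kappa_1$ and $k_d-1<b_3\eta^{d-1}/(32C)$. For $K\le k_d$ and every $v\in(0,1/d)$ the optimal set is unique, and it is an interval $(\rho,r)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ATL} Alvino, Trombetti and Lions, 1989.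

\bibitem{CMS} Conca, Mahadevan and Sanz, 2009.

\bibitem{Benasque} \emph{PDEs, Optimal Design and Numerics}, \texttt{http://www.benasque.org/2015pde/talks\_contr/243\_Conca.pdf}.

\end{thebibliography}
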